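\title{Boolean multilinear maps with large primitive exponent}

\begin{abstract}
A Boolean $t$-linear map $f$ on a $k$-element set $K$ drives the recursion
$A_{n+t}=f(A_n,\dots,A_{n+t-1})$ on subsets of $K$. It is primitive if every start with
nonempty sets leads to $(K,\dots,K)$, and its primitive exponent is the largest number of
steps that this can take. It was conjectured that for $t=2$ the primitive exponent is
$O(k^2)$. We disprove this: the maximum is of order exactly $k^3$. More generally, for each
fixed $t\ge 2$ the maximum is of order exactly $k^{t+1}$. The examples combine a slow walk on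
a cycle, a clock that lets the walk move only rarely, and a detector that tests, one element
after the other, whether the walk has spread over a large part of the cycle.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $K$ be a finite nonempty set, let $2^K$ be the set of its subsets, and let $t$ be a
positive integer. A \emph{Boolean $t$-linear map} on $K$ is a map $f:(2^K)^t\to 2^K$ which in
each argument, the others being fixed, sends $\emptyset$ to $\emptyset$ and unions to unions:
\[
f(\dots,\emptyset,\dots)=\emptyset,\qquad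
f(\dots,A_i\cup B_i,\dots)=f(\dots,A_i,\dots)\cup f(\dots,B_i,\dots).
\]
Writing $f(x_1,\dots,x_t)$ for $f(\{x_1\},\dots,\{x_t\})$, we have
\begin{equation}\label{eq:singletons}
f(A_1,\dots,A_t)=\bigcup_{x_1\in A_1,\dots,x_t\in A_t}f(x_1,\dots,x_t),
\end{equation}
and conversely the subsets $f(x_1,\dots,x_t)\subseteq K$ may be chosen arbitrarily. So a
Boolean $1$-linear map is a digraph on $K$, with $f(A)$ the set of out-neighbors of $A$, and a
Boolean $2$-linear map is a square table whose entries are subsets of $K$.

Such a map defines a recursion of order $t$. From sets $A_1,\dots,A_t$ we obtain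
\begin{equation}\label{eq:recursion}
A_{n+t}=f(A_n,\dots,A_{n+t-1})\qquad(n\ge 1).
\end{equation}
One step replaces the \emph{window} $(A_n,\dots,A_{n+t-1})$ by the next one; that is, it applies
\[
\vec f(A_1,\dots,A_t)=(A_2,\dots,A_t,f(A_1,\dots,A_t)).
\]
The \emph{phase space} $\mathcal{PS}_f$ is the digraph on $(2^K)^t$ with the arcs
$X\to\vec f(X)$. Put $\mathbf K=(K,\dots,K)$. The map $f$ is \emph{primitive} if every vertex in
$(2^K\setminus\{\emptyset\})^t$ reaches $\mathbf K$ in $\mathcal{PS}_f$, and then its
\emph{primitive exponent} is the length of a longest path with distinct vertices that ends at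
$\mathbf K$. It measures how long the recursion may take to fill $K$, given that it always
does. Let $E_t(k)$ be the maximum primitive exponent over all primitive Boolean $t$-linear maps on
$[k]=\{1,\dots,k\}$; of course, any other set with $k$ elements may be used instead of $[k]$.

For $t=1$ and $k\ge2$ we shall see in passing (Theorem~\ref{thm:upper} and
Lemma~\ref{lem:walk}) that $(k-1)^2+1\le E_1(k)\le k(k-1)$, so the order is $k^2$. For $t=2$ the
following conjecture is stated in~\cite{EP}.

\medskip
\noindent\textbf{Conjecture.} \emph{For any positive integer $k$, the maximum primitive exponent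
which a primitive Boolean $2$-linear map on $[k]$ can achieve is $O(k^2)$.}
\medskip

\noindent That is, there should be an absolute constant $C$ with $E_2(k)\le Ck^2$ for all $k\ge1$.

A count suggests another candidate. There are $k^t$ windows of singletons. Follow a single
element inside each set of the recursion; after at most $k^t$ steps a window of singletons is
repeated, and each further passage through this cycle must enlarge the window. Since the total
size of a window grows from $t$ to $tk$, this gives a bound of order $k^t\cdot k=k^{t+1}$ for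
fixed $t$. For $t=1$ the order is right. For $t=2$ the count gives $k^3$, and the conjecture says
that a factor $k$ is always lost. We show that, up to a constant factor depending on $t$, nothing
is lost for any $t\ge2$.

\subsection*{Results}

\begin{theorem}\label{thm:disproof}
For all $m,q\ge2$ and $k=m+q+1$,
\[
E_2(k)\ \ge\ 2q\bigl(\lfloor m/2\rfloor(m-1)+1\bigr)+3 .
\]
In particular, for $m=q=2s$ and $k=4s+1$ with $s\ge 1$ we have
$E_2(k)\ge 8s^3-4s^2\ge 4s^3=(k-1)^3/16$. So no constant $C$ satisfies $E_2(k)\le Ck^2$ for all
$k$, and the conjecture is false.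
\end{theorem}

\begin{theorem}\label{thm:upper}
For all $t\ge1$ and $k\ge2$ we have $E_t(k)\le t(k-1)k^t$.
\end{theorem}

\begin{theorem}\label{thm:general}
For every $t\ge2$,
\[
\liminf_{k\to\infty}\frac{E_t(k)}{k^{t+1}}\ \ge\ \frac{4t\,(t-1)^{t-1}}{(t+1)^{t+1}} .
\]
Together with Theorem~\ref{thm:upper}, $E_t(k)=\Theta_t(k^{t+1})$ for each fixed $t\ge2$.
\end{theorem}

For $t=2$ the constant in Theorem~\ref{thm:general} is $8/27$. It can be doubled.

\begin{theorem}\label{thm:constant}
\[
\frac{16}{27}\ \le\ \liminf_{k\to\infty}\frac{E_2(k)}{k^3}\ \le\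
\limsup_{k\to\infty}\frac{E_2(k)}{k^3}\ \le\ 2 .
\]
\end{theorem}

We do not determine the sharp constants.

\subsection*{The idea}

Let $t=2$ and split $K$ into two parts $U$ and $V$. If the sets of the recursion lie alternately
in $U$ and in $V$, then the two parts store two independent pieces of data, and although $K$ has
only $|U|+|V|$ elements, there are $|U|\cdot|V|$ joint states. We use $V$ as a \emph{clock} that
counts modulo $q$, and $U$ as the space of a \emph{walk} on a cycle of length $m$, which is
allowed to move only when the clock shows $0$. So one move of the walk costs $2q$ steps. A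
suitable walk needs about $m^2$ moves to spread from one point over the cycle. This makes about
$2qm^2$ steps in all, which is cubic in $k$ if $m$ and $q$ are proportional to $k$.

The difficulty is to let the set $K$ appear late. By \eqref{eq:singletons}, the output of $f$
contains whatever a single choice of elements produces, so $f$ can notice at once that the walk
has reached \emph{some} given point, but not that it occupies \emph{several} given points at the
same time. For the walk that we use, the first event happens after at most $m-1$ moves, which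
yields only a quadratic exponent. The way out is that the walk stands still between two moves of
the clock through $0$. During this time $f$ can test one point after the other and record success
in additional symbols, the \emph{flags}; only when the last test succeeds is $K$ produced. With
two tests this proves Theorem~\ref{thm:disproof} (Section~\ref{sec:cubic}). A growing number of
tests (Section~\ref{sec:runs}), a clock with $t-1$ digits (Section~\ref{sec:general}), and an
encoding in which clock and walk share symbols (Section~\ref{sec:shared}) give the other lower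
bounds. The upper bound comes first.

\section{Windows and the upper bound}\label{sec:upper}

Windows are compared componentwise: $X\subseteq Y$ means $X_i\subseteq Y_i$ for all $i$. By
\eqref{eq:singletons}, $f$ is monotone, and so is $\vec f$. The sequence $(A_n)$ always comes
from \eqref{eq:recursion}; the window $(A_n,\dots,A_{n+t-1})$ is reached after $n-1$ steps. Three
observations will be used throughout.

\smallskip
(1) \emph{The exponent is a hitting time.} Every vertex of $\mathcal{PS}_f$ has out-degree $1$.
On a path with distinct vertices ending at $\mathbf K$, the vertex $\mathbf K$ occurs only at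
the end. Conversely, the vertices that a start visits up to its first visit to $\mathbf K$ are
distinct, since a repetition would trap it in a cycle without $\mathbf K$. So the primitive
exponent is the maximum, over all vertices that reach $\mathbf K$, of the first hitting time of
$\mathbf K$.

(2) \emph{Empty sets never recover.} If a window contains $\emptyset$, then the output is
$\emptyset$. So all later windows contain $\emptyset$ too, and none of these windows is
$\mathbf K$.

(3) \emph{Singletons are the worst starts.} If $X\subseteq X'$ and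
$\vec f^{\,s}(X)=\mathbf K$, then $\vec f^{\,s}(X')=\mathbf K$ by monotonicity. By (2), only
windows of nonempty sets can reach $\mathbf K$, and each of them contains a window of singletons.
So for primitivity, and for upper bounds on the exponent, it suffices to consider windows of
singletons.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $|K|=k\ge2$ and let $f$ be primitive.

\emph{Values on singletons are nonempty.} The vertex $(\{x_1\},\dots,\{x_t\})$ is not
$\mathbf K$, because $k\ge2$, but it reaches $\mathbf K$. By (2) its successor has no empty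
entry, so $f(x_1,\dots,x_t)\ne\emptyset$.

\emph{The vertex $\mathbf K$ is fixed.} Let $L=f(K,\dots,K)$; it is nonempty. By
monotonicity every value of $f$ is contained in $L$, so in the sequence that starts from
$\mathbf K$ all $A_n$ with $n\ge t+1$ lie in $L$. The vertex
$\vec f(\mathbf K)=(K,\dots,K,L)$ reaches $\mathbf K$. Hence some window starting at an index
$\ge 2$ equals $\mathbf K$. This window contains an entry of index $\ge t+1$, so $K\subseteq L$.

\emph{A cycle of singletons.} By (3) it suffices to bound the hitting time of a window
$X=(\{x_1\},\dots,\{x_t\})$ of singletons. Choose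
successively $x_{n+t}\in f(x_n,\dots,x_{n+t-1})$ for $n\ge1$ and put
$\xi_n=(x_n,\dots,x_{n+t-1})\in K^t$. Let $\xi_{a+p}=\xi_a$ with $p\ge1$ be the first repetition.
Then $\xi_1,\dots,\xi_{a+p-1}$ are distinct, so $a-1+p\le k^t$. Let
$Y=(\{x_a\},\dots,\{x_{a+t-1}\})$. In the sequence started from $X$, monotonicity gives
$x_n\in A_n$ for all $n$, so $\vec f^{\,a-1}(X)\supseteq Y$. In the same way, the sequence started
from $Y$ contains $x_a,x_{a+1},\dots$ in its successive sets, so
$\vec f^{\,p}(Y)\supseteq(\{x_{a+p}\},\dots,\{x_{a+p+t-1}\})=Y$. Hence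
\[
Y\subseteq\vec f^{\,p}(Y)\subseteq\vec f^{\,2p}(Y)\subseteq\cdots .
\]

\emph{Growth.} Suppose that two consecutive terms of this chain are equal, say to $Z$. Then
$\vec f^{\,ip}(Z)=Z$ for all $i$. But $Z$ reaches $\mathbf K$, and $\mathbf K$ is fixed, so
$Z=\mathbf K$. Thus the sum of the entry sizes, which is $t$ at the beginning, strictly increases
along the chain until it is $tk$. So $\mathbf K$ is reached after at most $t(k-1)$ inclusions, and
then the chain stays there. Therefore $\vec f^{\,t(k-1)p}(Y)=\mathbf K$, and the hitting time of
$X$ is at most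
\[
a-1+t(k-1)p\ \le\ t(k-1)(a-1+p)\ \le\ t(k-1)k^t. \qedhere
\]
\end{proof}

The proof suggests how to look for a slow map: it should run through a long cycle of singleton
windows and gain very few elements on each passage. The walk of the next section does this for
$t=1$.

\section{A slow walk on a cycle}\label{sec:walk}

Let $m\ge2$, and let $M$ be the Boolean linear map on $\mathbb Z_m$ with
\[
M(i)=\{i+1\}\quad(i\ne m-1),\qquad M(m-1)=\{0,1\}.
\]
So $M$ is the rotation, except that $m-1$ has a second successor. Start with $\{1\}=M(\{0\})$. Until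
they fill the cycle, the iterates are intervals. The back end moves by $1$ in each step. The front
end moves by $1$ too, except that from $m-1$ it jumps to $1$; so it runs through $1,2,\dots,m-1$
with period $m-1$, and the interval grows by one element exactly when this jump occurs. To fill the
cycle takes $m-1$ periods of length $m-1$. The precise statement is as follows.

\begin{lemma}\label{lem:walk}
\begin{enumerate}
\item[(a)] For $0\le j\le m-2$ and $j(m-1)+1\le n\le(j+1)(m-1)$,
\[
M^n(\{0\})=\{n,n+1,\dots,n+j\}\pmod m .
\]
Moreover, $M^{(m-1)^2+1}(\{0\})=\mathbb Z_m$.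
\item[(b)] $M(\mathbb Z_m)=\mathbb Z_m$, and there is $N$ such that
$M^n(\{i\})=\mathbb Z_m$ for all $i\in\mathbb Z_m$ and all $n\ge N$.
\item[(c)] Let $1\le g\le m-1$, and let $W\subseteq\mathbb Z_m$ meet every set of $g$ cyclically
consecutive residues. Then
\[
c=\min\{a\ge0: W\subseteq M^a(\{0\})\}
\]
exists, and if $|W|\ge2$, then $c\ge(m-g)(m-1)+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $n$. For $n=1$ we have $j=0$ and $M(\{0\})=\{1\}$. Assume the formula for
$n$, in the range of $j$.

If $n<(j+1)(m-1)$, then $jm+1\le n+j\le(j+1)m-2$, so the front end $n+j$ is not $\equiv-1$. If no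
element of the interval is $\equiv-1$, then $M$ acts on it as the rotation. If $n+i\equiv-1$ with
$i<j$, then besides the rotated interval $\{n+1,\dots,n+1+j\}$ we get only the residue
$1\equiv n+i+2$, which lies in it already. So the formula holds for $n+1$ with the same $j$.

If $n=(j+1)(m-1)$, then $n+j=(j+1)m-1\equiv-1$. The interval has $j+1\le m-1$ elements, so no other
element is $\equiv-1$, and $M$ yields
$\{n+1,\dots,n+j+1\}\cup\{n+j+2\}=\{n+1,\dots,(n+1)+(j+1)\}$. For $j<m-2$ this is the formula for
$n+1$ in the range of $j+1$. For $j=m-2$ it is a set of $m$ consecutive residues, that is,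
$\mathbb Z_m$, at time $(m-1)^2+1$.

(b) Since $j\in M(j-1)$ for every $j\in\mathbb Z_m$, we have $M(\mathbb Z_m)=\mathbb Z_m$. For
$0\le i\le m-1$ the path $i,i+1,\dots,m-1,0$ shows $0\in M^{m-i}(\{i\})$. So by (a) we can take
$N=m+(m-1)^2+1$.

(c) By (b), $c$ exists. Since $|W|\ge2$, the value $a=0$ does not qualify. If
$1\le a\le(m-g)(m-1)$, then $a$ is in a range of (a) with $j\le m-g-1$, so $M^a(\{0\})$ consists
of at most $m-g$ consecutive residues. Its complement contains $g$ consecutive residues, one of
which is in $W$. So $a$ does not qualify.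
\end{proof}

By (b), $M$ is primitive, and by (a) the set $\{0\}$ first reaches $\mathbb Z_m$ after
$(m-1)^2+1$ steps. Hence $E_1(k)\ge(k-1)^2+1$ for $k\ge2$, as stated in the introduction.

Part (c) is what makes a small test set useful. The set $W=\{0,\lceil m/2\rceil\}$, with
$g=\lceil m/2\rceil$, has only two elements, but it is covered only after at least
$\lfloor m/2\rfloor(m-1)+1$ moves. In contrast, a single residue $w\in\{0,\dots,m-1\}$ is covered
after $w$ moves, since $M^w(\{0\})=\{w\}$ for these $w$.

\section{Bilinear maps with cubic exponent}\label{sec:cubic}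

\subsection*{The map}

Let $m,q\ge2$ and $g=\lceil m/2\rceil$; since $m\ge2$, we have $1\le g\le m-1$. Let
$K=U\sqcup V^*$ with
\[
U=\{u_0,\dots,u_{m-1}\},\qquad V^*=\{v_0,\dots,v_{q-1}\}\sqcup\{\varphi\},\qquad k=|K|=m+q+1 .
\]
The indices of $v$ are read modulo $q$. The element $v_j$ says that the clock shows $j$. The flag
$\varphi$ says in addition that the first test has succeeded; it is created at the time when the
clock turns to $1$. Accordingly, let $\pi:V^*\to\mathbb Z_q$ with $\pi(v_j)=j$ and
$\pi(\varphi)=1$. Since $q\ge2$, we have $\pi^{-1}(0)=\{v_0\}$. Define $f$ on singletons as follows.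
\begin{enumerate}
\item[1.] (Walk.) For $y\in V^*$: $f(u_i,y)=\{u_j:j\in M(i)\}$ if $\pi(y)=0$, and
$f(u_i,y)=\{u_i\}$ otherwise.
\item[2.] (Clock, first test.) $f(v_j,u_i)=\{v_{j+1}\}$, except
$f(v_0,u_0)=\{v_1,\varphi\}$.
\item[3.] (Second test.) $f(\varphi,u_i)=\{v_2\}$, except $f(\varphi,u_g)=K$.
\item[4.] (Improper pairs.) $f(x,y)=K$ if $x,y\in U$ or $x,y\in V^*$.
\end{enumerate}
All values are nonempty, so nonempty windows have nonempty outputs. Rule~4 makes all starts that
do not have the intended form harmless, and it makes $K$ permanent once it appears.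

\begin{example}\label{ex:five}
For $m=q=2$ we have $k=5$ and $g=1$, and $M(0)=\{1\}$, $M(1)=\{0,1\}$. Start from
$(A_1,A_2)=(\{u_0\},\{v_1\})$. The rules give
\[
\begin{array}{c|cccccc}
n & 1&2&3&4&5&6\\ \hline
A_{2n-1}&\{u_0\}&\{u_0\}&\{u_1\}&\{u_1\}&\{u_0,u_1\}&\{u_0,u_1\}\\
A_{2n}&\{v_1\}&\{v_0\}&\{v_1\}&\{v_0\}&\{v_1,\varphi\}&K
\end{array}
\]
For instance, $A_5=f(u_0,v_0)=\{u_1\}$ is the first move of the walk. Next,
$A_6=f(v_0,u_1)=\{v_1\}$ contains no flag, since the first test asks for $u_0$. After the second
move, $A_9=f(u_1,v_0)=\{u_0,u_1\}$, and $A_{10}=f(\{v_0\},\{u_0,u_1\})=\{v_1,\varphi\}$. Since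
the clock now shows $1$, the walk stands still and $A_{11}=A_9$. Finally, $A_{12}\supseteq
f(\varphi,u_1)=K$, and $A_{13}=K$ by rule~4. The window $(K,K)$ is first reached after $11$
steps.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
\emph{Step 1: once $K$ appears as an output, all later sets are $K$.} Suppose $n\ge2$,
$A_n=K$ and $A_{n-1}\ne\emptyset$. Take $x\in A_{n-1}$. By rule~4, $f(x,x)=K$, so $A_{n+1}=K$. Now
repeat the argument.

\emph{Step 2: the dynamics before $K$ appears.} Suppose that $A_1=\{u_i:i\in S_1\}$ with
$S_1\ne\emptyset$, and that $\emptyset\ne A_2\subseteq V^*$ with $\pi$ constant, equal to $c_1$, on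
$A_2$. As long as no $A_n$ equals $K$, rules 1--3 give inductively
$A_{2n-1}=\{u_i:i\in S_n\}$ and $\emptyset\ne A_{2n}\subseteq V^*$ with $\pi\equiv c_n$ on
$A_{2n}$, where
\[
c_{n+1}=c_n+1\in\mathbb Z_q,\qquad
S_{n+1}=\begin{cases}M(S_n)&\text{if }c_n=0,\\ S_n&\text{otherwise.}\end{cases}
\]
Indeed, $A_{2n+1}=f(A_{2n-1},A_{2n})$ is given by rule~1. The set
$A_{2n+2}=f(A_{2n},A_{2n+1})$ is given by rules 2 and 3, in which $\pi$ increases by $1$, also when
$\varphi$ is created from $v_0$, and when $\varphi$ is replaced by $v_2$. In particular
$A_{2n+1}\subseteq U$ is never $K$, and by inspection of rules 2 and 3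
\begin{align}
A_{2n+2}=K&\iff\varphi\in A_{2n}\text{ and }g\in S_{n+1},\label{eq:K}\\
\varphi\in A_{2n+2}&\iff v_0\in A_{2n}\text{ and }0\in S_{n+1},
\quad\text{provided }A_{2n+2}\ne K.\label{eq:phi}
\end{align}

\emph{Step 3: $f$ is primitive.} By observation (3) of Section~\ref{sec:upper} we may start from
a pair $(x,y)$ of singletons. If $x,y\in U$ or $x,y\in V^*$, then $A_3=K$, and Step~1 finishes.
If $x\in U$ and $y\in V^*$, then we are in the situation of Step~2. If $x\in V^*$ and $y\in U$,
then $A_3$ is $K$, or $\{v_1,\varphi\}$, or $\{v_j\}$ for some $j$; so $K$ has appeared, or the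
window $(A_2,A_3)$ is as in Step~2. Suppose that $K$ never appears, and count from the window to
which Step~2 applies. The clock passes through $0$ infinitely often, so $S_n=\mathbb Z_m$ for all
large $n$ by Lemma~\ref{lem:walk}(b). Take such an $n$ with $c_n=0$. Then $A_{2n}=\{v_0\}$, because
$\pi^{-1}(0)=\{v_0\}$. Hence $\varphi\in A_{2n+2}$ by \eqref{eq:phi}, and
$A_{2n+4}=K$ by \eqref{eq:K}, a contradiction. So $K$ appears, and Step~1 applies.

\emph{Step 4: a long trajectory.} Start from $(\{u_0\},\{v_1\})$. Here $c_n\equiv n$ modulo $q$,
and $\varphi\notin A_2$. By \eqref{eq:K} and \eqref{eq:phi}, the first set equal to $K$ is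
$A_{2n+4}$ for the least $n\ge1$ such that
\[
v_0\in A_{2n},\qquad 0\in S_{n+1},\qquad g\in S_{n+2}.
\]
The first condition means $n=aq$ with $a\ge1$. Then the walk has moved $a$ times, so
$S_{n+1}=M^a(\{0\})$, and $S_{n+2}=S_{n+1}$ because $c_{n+1}=1\ne0$ in $\mathbb Z_q$. So both tests
refer to the same set, and the condition is
$\{0,g\}\subseteq M^a(\{0\})$. With $c=\min\{a\ge0:\{0,g\}\subseteq M^a(\{0\})\}$, which is at least
$1$, the first set equal to $K$ is $A_{2cq+4}$. By Step~1, the first window equal to $(K,K)$ is
$(A_{2cq+4},A_{2cq+5})$, reached after $2cq+3$ steps.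

The set $W=\{0,g\}$ has two elements and its cyclic gaps are $g$ and $m-g\le g$, so it meets every
set of $g$ consecutive residues. Lemma~\ref{lem:walk}(c) gives
$c\ge(m-g)(m-1)+1=\lfloor m/2\rfloor(m-1)+1$, and the exponent is at least
$2q(\lfloor m/2\rfloor(m-1)+1)+3$.

For $m=q=2s$ this is $4s(s(2s-1)+1)+3\ge8s^3-4s^2\ge4s^3$, and $s=(k-1)/4$.
\end{proof}

Compare this with the proof of Theorem~\ref{thm:upper}: there are $2qm$ windows of the two types
$(u_i,v_j)$ and $(v_j,u_i)$, and the trajectory gains an element of the walk only once in $m-1$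
moves, that is, once in $2q(m-1)$ steps. Up to constants, no time is lost.

\section{Longer detectors}\label{sec:runs}

With two tests the walk is stopped when it covers roughly half of the cycle. With $r$ roughly
equally spaced tests it must cover all but a fraction of about $1/r$, at the price of $r-1$ flags. We
isolate what a detector with $r$ tests needs, because both remaining constructions realize the
same process in different encodings.

\emph{The test set.} Let $m,r\ge2$ and
\[
g=\lceil m/r\rceil,\qquad W=\{0,g,2g,\dots,(\lceil m/g\rceil-1)g\}\subseteq\mathbb Z_m .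
\]
Then $g\le\lceil m/2\rceil\le m-1$. Hence $2\le|W|=\lceil m/g\rceil\le r$, where the last
inequality holds because $g\ge m/r$. The cyclic gaps of $W$ are at most $g$, so $W$ meets every
set of $g$ consecutive residues. List $W$ as $w_1,\dots,w_r$, with repetitions if $|W|<r$.

\emph{The process.} Let $T\ge r$; this is the period of the clock. A \emph{run} either never ends,
or ends in exactly one round, which is not round $1$. It consists of nonempty sets
$S_l\subseteq\mathbb Z_m$ (the walk) and elements $N_l\in\mathbb Z_T$ (the clock), both for all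
$l\ge1$, and of sets $J_l\subseteq\{1,\dots,r-1\}$ (the flags) for all rounds $l\ge1$ before the
run ends. We say that the run has ended by round $l$ if it ends in some round $\le l$. The
following holds for $l\ge1$:
\begin{enumerate}
\item[(R1)] $N_{l+1}=N_l+1$;
\item[(R2)] $S_{l+1}=M(S_l)$ if $N_l=0$, and $S_{l+1}=S_l$ otherwise;
\item[(R3)] if the run has not ended by round $l$, it ends in round $l+1$ if and only if
$N_l=r-1$, $r-1\in J_l$ and $w_r\in S_{l+1}$;
\item[(R4)] if the run has not ended by round $l+1$, then, for $1\le j\le r-1$, we have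
$j\in J_{l+1}$ if and only if $N_l=j-1$, $w_j\in S_{l+1}$, and either $j=1$ or $j-1\in J_l$.
\end{enumerate}
So the $j$th test is made in the $j$th round after the clock shows $0$, and flag $j$
means that the first $j$ tests have succeeded. The initial data $S_1\ne\emptyset$, $N_1$ and $J_1$
are arbitrary and determine the run. The walk and the clock are continued after the end only for
convenience.

\begin{lemma}\label{lem:run}
\begin{enumerate}
\item[(a)] Let $N_l=0$, and suppose that the run has not ended by round $l+r-1$. Then it ends in
round $l+r$ if and only if $W\subseteq M(S_l)$.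
\item[(b)] Every run ends.
\item[(c)] If $S_1=\{0\}$, $N_1=1$ and $J_1=\emptyset$, then the run ends in round $cT+r$, where
$c=\min\{a\ge0:W\subseteq M^a(\{0\})\}\ge(m-g)(m-1)+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0\le j\le r-1\le T-1$ we have $N_{l+j}=j$, and this is nonzero in $\mathbb Z_T$ for
$j\ge1$. So by (R2), $S_{l+1}=\dots=S_{l+r}=M(S_l)$: all tests see the same set. By (R4) and
induction on $j$, for $1\le j\le r-1$ we have $j\in J_{l+j}$ if and only if
$w_1,\dots,w_j\in M(S_l)$. By (R3) with $l+r-1$ in place of $l$, the run ends in round $l+r$ if and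
only if moreover $w_r\in M(S_l)$.

(b) Suppose that a run never ends. The clock passes through $0$ infinitely often, so by
Lemma~\ref{lem:walk}(b), $S_l=\mathbb Z_m$ for all large $l$. Take such an $l$ with $N_l=0$. Then
$W\subseteq\mathbb Z_m=M(S_l)$, and (a) gives a contradiction.

(c) By (b) the run ends, say in round $L\ge2$. By (R3), $N_{L-1}=r-1$ and $r-1\in J_{L-1}$. By (R4),
a flag $j\ge2$ in a round $\ge2$ requires the flag $j-1$ in the round before. Since
$J_1=\emptyset$, no flag occurs in round $1$. So, going back from round $L-1$, we find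
$r-2\in J_{L-2}$, and so on down to $1\in J_{L-r+1}$, and $L-r+1\ge2$. So $l=L-r\ge1$. By (R1),
$N_l=0$, and $W\subseteq M(S_l)$ by (a). Thus $L=l+r$ for some $l\ge1$ with
\begin{equation}\label{eq:cond}
N_l=0\quad\text{and}\quad W\subseteq M(S_l).
\end{equation}
This $l$ is the least one with \eqref{eq:cond}: a smaller $l'$ would have made the run end by
round $l'+r<L$, by (a). Now $N_l\equiv l$ modulo $T$, so $N_l=0$ means $l=aT$ with $a\ge1$, and
then $M(S_l)=S_{aT+1}=M^a(\{0\})$. Since $|W|\ge2$, we have $c\ge1$, so the least $l$ with
\eqref{eq:cond} is $cT$. The bound on $c$ is Lemma~\ref{lem:walk}(c).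
\end{proof}

\section{Maps of every arity at least two}\label{sec:general}

For a $t$-linear map, a window has room for one walk set and $t-1$ clock sets. We use the latter
as the digits of a clock that counts modulo $q^{t-1}$. The recursion recomputes one digit at a
time, lowest digit first. The obstacle is the carry: when the $i$th digit is recomputed, the old
digits below it have left the window. But their new values are there, and the carry can be read
off them: adding $1$ carries into digit $i$ if and only if the \emph{new} digits $1,\dots,i-1$ are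
all $0$. Which digit is being recomputed is visible from the position of the walk set in the
window.

\subsection*{The map}

Let $t\ge2$, $m\ge2$ and $q\ge r\ge2$, and let $g$, $W$ and $w_1,\dots,w_r$ be as in
Section~\ref{sec:runs}. Let $K=U\sqcup V^*$ with
\[
U=\{u_0,\dots,u_{m-1}\},\qquad
V^*=\{v_0,\dots,v_{q-1}\}\sqcup\{\varphi_1,\dots,\varphi_{r-1}\},\qquad k=m+q+r-1 .
\]
The indices of $v$ are read modulo $q$. Put $\varphi_0=v_0$. Let $\pi:V^*\to\mathbb Z_q$ with
$\pi(v_j)=j$ and $\pi(\varphi_j)=j$; since
$r-1\le q-1$, we have $\pi^{-1}(0)=\{v_0\}$. Define $f(x_1,\dots,x_t)$ as follows.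
\begin{enumerate}
\item[1.] (Improper tuples.) If the number of $i$ with $x_i\in U$ is not exactly $1$, then $f=K$.
\item[2.] (Walk.) If only $x_1=u_a$ is in $U$, then $f=\{u_b:b\in M(a)\}$ if
$\pi(x_2)=\dots=\pi(x_t)=0$, and $f=\{u_a\}$ otherwise.
\item[3.] (Higher digits.) If only $x_i$ is in $U$, where $1<i<t$, then
$f=\{v_{\pi(x_1)+1}\}$ if $\pi(x_{i+1})=\dots=\pi(x_t)=0$, and $f=\{v_{\pi(x_1)}\}$ otherwise.
\item[4.] (Lowest digit and tests.) If only $x_t=u_a$ is in $U$, then
$f=\{v_{\pi(x_1)+1}\}$, with the following modifications when $\pi(x_2)=\dots=\pi(x_{t-1})=0$: if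
$x_1=\varphi_j$ with $0\le j\le r-2$ and $a=w_{j+1}$, then $f$ also contains $\varphi_{j+1}$; if
$x_1=\varphi_{r-1}$ and $a=w_r$, then $f=K$.
\end{enumerate}
For $t=2$ rule~3 is void, and the condition for the modifications in rule~4 is empty. For
$t=r=2$ the map is that of Section~\ref{sec:cubic}, with $w_1=0$ and $w_2=g$. All values are
nonempty.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{Step 1: a window with nonempty entries, one of which is $K$, has output $K$.} Choose an
element from each of the other entries. If one of these elements is in $U$, choose an element of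
$U$ from the entry $K$; otherwise choose an element of $V^*$ there. The tuple obtained is improper.
Hence once $K$ appears as an output, all later sets are $K$, since $t\ge2$.

\emph{Step 2: the dynamics before $K$ appears.} Suppose that $A_1\subseteq U$,
$A_2,\dots,A_t\subseteq V^*$, all nonempty, and that $\pi$ is constant on each of
$A_2,\dots,A_t$. For $l\ge1$, \emph{round} $l$ consists of the \emph{walk set} $A_{(l-1)t+1}$, whose
index set we call $S_l$, and of the \emph{digit sets} $A_{(l-1)t+1+i}$ for $1\le i\le t-1$; let
$D_i^l\in\mathbb Z_q$ be the value of $\pi$ on the $i$th digit set. The walk set of round $l+1$ is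
the output of the window formed by round $l$, to which rule~2 applies. The $i$th digit set of
round $l+1$ is the output of the window
\[
\underbrace{\text{digit sets }i,\dots,t-1\text{ of round }l}_{t-i\text{ entries}},\quad
\text{walk set of round }l+1,\quad
\underbrace{\text{digit sets }1,\dots,i-1\text{ of round }l+1}_{i-1\text{ entries}} ,
\]
whose walk set is in position $t-i+1$. So rule~4 applies for $i=1$ and rule~3 for
$2\le i\le t-1$. By induction, as long as $K$ has not appeared, the walk sets lie in $U$, the digit
sets lie in $V^*$, and $\pi$ is constant on each digit set; when $\varphi_{j+1}$ is added in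
rule~4, then $\pi(x_1)+1=j+1=\pi(\varphi_{j+1})$. The rules say, for all sets before the first $K$:
\begin{itemize}
\item $S_{l+1}=M(S_l)$ if $D_1^l=\dots=D_{t-1}^l=0$, and $S_{l+1}=S_l$ otherwise;
\item $D_1^{l+1}=D_1^l+1$, and for $i\ge2$, $D_i^{l+1}=D_i^l+1$ if
$D_1^{l+1}=\dots=D_{i-1}^{l+1}=0$, and $D_i^{l+1}=D_i^l$ otherwise.
\end{itemize}
Take digits in $\{0,\dots,q-1\}$ and let $N_l=\sum_{i=1}^{t-1}D_i^l\,q^{i-1}$. The second item is
addition of $1$ with carry. For this we have to see that the new digits $1,\dots,i-1$ are all $0$
if and only if the old digits $1,\dots,i-1$ are all $q-1$. The first digit is always increased, so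
if its new value is $0$, its old value was $q-1$; then the second digit is increased, and if its new
value is $0$, its old value was $q-1$; and so on. Conversely, if the old digits are all $q-1$, then
they become $0$ one after the other. Hence
\[
N_{l+1}\equiv N_l+1\pmod{T},\qquad T=q^{t-1}\ge r .
\]

\emph{Step 3: this is a run.} Regard $N_l$ as an element of $\mathbb Z_T$, and let $J_l$ be the set
of all $j\in\{1,\dots,r-1\}$ such that $\varphi_j$ is in the first digit set of round $l$. Let the
run end in round $l+1$ when the first digit set of round $l+1$ is the first set equal to $K$. The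
walk set of that round precedes this set, so $S_{l+1}$ is still given by Step~2; beyond this, we
continue the clock and the walk by (R1) and (R2). We claim that $(S_l,N_l,J_l)$ is a run in the
sense of Section~\ref{sec:runs}, and that $K$ can first appear only in this way.

(R1) and (R2) have been shown. Before $K$ has appeared, only proper tuples occur, so $K$ can be
produced only by rule~4, that is, as the first digit set of a round
$l+1$. By rule~4, this happens if and only if $\varphi_{r-1}$ is in the first digit set of round
$l$, $D_2^l=\dots=D_{t-1}^l=0$ and $w_r\in S_{l+1}$. If $\varphi_{r-1}$ is in this digit set, then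
$D_1^l=r-1$, so the condition on the higher digits says exactly $N_l=r-1$. This is (R3).

In the same way, if $K$ does not appear by round $l+1$, then for $0\le j\le r-2$ we have
$j+1\in J_{l+1}$ if and only if
$\varphi_j$ is in the first digit set of round $l$, $N_l=j$ and $w_{j+1}\in S_{l+1}$. For $j\ge1$
this is (R4). For $j=0$ note that $N_l=0$ implies $D_1^l=0$, so that the first digit set is
$\pi^{-1}(0)=\{v_0\}=\{\varphi_0\}$; so (R4) holds also here. (Flags in other digit sets, which can
occur only in round $1$, act only through $\pi$.)

\emph{Step 4: $f$ is primitive.} It suffices to start from singletons, and, by Step~1, to show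
that $K$ appears as an output. If the starting tuple is improper, the first output is $K$.
Otherwise let its unique element of $U$ be in position $p$. If $p=1$, we are in the situation of
Step~2. If $p\ge2$, consider the next $p-1$ steps, in which the walk set moves from position $p$ to
position $1$. If $K$ does not appear in them, then their outputs come from rules 3 and 4. They lie
in $V^*$ with $\pi$ constant on each of them, by the same reasoning as in Step~2. So after these
steps the situation is that of Step~2. By Step~3 we have a run, by Lemma~\ref{lem:run}(b) it ends,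
and this means that $K$ appears.

\emph{Step 5: a long trajectory.} Start from
$(\{u_0\},\{v_1\},\{v_0\},\dots,\{v_0\})$. Then $S_1=\{0\}$, $N_1=1$ and $J_1=\emptyset$. By
Step~3 and Lemma~\ref{lem:run}(c) the first set equal to $K$ is
the first digit set of round $cT+r$, that is, $A_n$ with $n=(cq^{t-1}+r-1)t+2$. By Step~1, the first
window equal to $\mathbf K$ is the one starting with $A_n$, reached after $n-1\ge t\,q^{t-1}c$ steps.
So for $k=m+q+r-1$,
\begin{equation}\label{eq:general}
E_t(k)\ \ge\ t\,q^{t-1}\bigl((m-\lceil m/r\rceil)(m-1)+1\bigr).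
\end{equation}

\emph{Step 6: choice of parameters.} We have to make $q^{t-1}m^2$ large while $m+q\sim k$; its
maximum is where $(t-1)/q=2/m$. So take
\[
m=\Bigl\lfloor\frac{2k}{t+1}\Bigr\rfloor,\qquad r=\lceil\sqrt k\,\rceil,\qquad q=k+1-m-r .
\]
Then $m\sim\frac2{t+1}k$ and $q\sim\frac{t-1}{t+1}k$, so $m\ge2$ and $q\ge r\ge2$ for large $k$, and
$\lceil m/r\rceil=o(m)$. The right side of \eqref{eq:general} is
\[
(1+o(1))\;t\Bigl(\frac{t-1}{t+1}\Bigr)^{t-1}\Bigl(\frac2{t+1}\Bigr)^2k^{t+1}
=(1+o(1))\,\frac{4t\,(t-1)^{t-1}}{(t+1)^{t+1}}\,k^{t+1}. \qedhere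
\]
\end{proof}

\section{Sharing symbols between clock and walk}\label{sec:shared}

For $t=2$ and the parameters chosen above, the map of Section~\ref{sec:general} needs about $2qm^2$
steps with $q+m\approx k$. To improve the constant we let clock symbols serve as walk symbols too.
Then the type of an element no longer tells its role. We recover the roles from differences: a walk
position is written \emph{relative to the current clock value}, so that in a pair
$(\text{walk},\text{clock})$ of
elements of $\mathbb Z_q$ the difference lies in one range, and in a pair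
$(\text{clock},\text{walk})$ in a disjoint range. Each order then uses only about half of the
differences, so we keep some walk positions that have symbols of their own.

\subsection*{The map}

Let $h,b\ge1$, $r\ge2$, $q=2h+1\ge r$ and $m=b+h-1\ge2$. Let $g$, $W$ and $w_1,\dots,w_r$ be as in
Section~\ref{sec:runs}, and let
\[
K=P\sqcup Q\sqcup\Phi,\quad P=\{p_0,\dots,p_{b-1}\},\quad Q=\mathbb Z_q,\quad
\Phi=\{\varphi_1,\dots,\varphi_{r-1}\},\qquad k=2h+b+r .
\]
Put $\varphi_0=0\in Q$. Let $\pi:Q\cup\Phi\to\mathbb Z_q$ with $\pi(v)=v$ for $v\in Q$ and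
$\pi(\varphi_j)=j$; as $r-1\le q-1$, we have $\pi^{-1}(0)=\{\varphi_0\}$. For $v\in\mathbb Z_q$ the
walk positions are written by means of the injection $e_v:\mathbb Z_m\to P\cup Q$,
\[
e_v(i)=p_i\quad(0\le i\le b-1),\qquad e_v(b-1+i)=v+i\in Q\quad(1\le i\le h-1).
\]
For $S\subseteq\mathbb Z_m$ we write $e_v(S)$ for the image of $S$. Define $f$ on pairs as follows.
\begin{itemize}
\item[(UV)] If $x=e_v(i)$ and $\pi(y)=v$, then $f(x,y)=\{e_{v+1}(i)\}$ for $v\ne0$, and
$f(x,y)=e_1(M(i))$ for $v=0$.
\item[(VU)] If $\pi(x)=v$ and $y=e_{v+1}(i)$, then $f(x,y)=\{v+1\}\subseteq Q$, with these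
modifications: if $x=\varphi_j$ with $0\le j\le r-2$ and $i=w_{j+1}$, then $f(x,y)$ also contains
$\varphi_{j+1}$; if $x=\varphi_{r-1}$ and $i=w_r$, then $f(x,y)=K$.
\item[(K)] For all other pairs, $f(x,y)=K$.
\end{itemize}

\emph{The map is well defined.} In a pair of kind UV, $v=\pi(y)$ is determined by $y$, and then $i$
by $x$ because $e_v$ is injective; similarly, in a pair of kind VU, $v=\pi(x)$, and $i$ is
determined by $y$. It remains to see that no pair is of both kinds. Kind UV requires
$x\in P\cup Q$ and $y\in Q\cup\Phi$; kind VU requires $x\in Q\cup\Phi$ and $y\in P\cup Q$. So for a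
pair of both kinds $x,y\in Q$. Kind UV then means $x-y\in\{1,\dots,h-1\}$. Kind VU means
$y-(x+1)\in\{1,\dots,h-1\}$, that is, $y-x\in\{2,\dots,h\}$, or
$x-y\in\{h+1,\dots,2h-1\}$ modulo $2h+1$. These ranges are disjoint.

\emph{Diagonal pairs.} No pair $(x,x)$ is of kind UV or VU. For $x\in P$ or $x\in\Phi$ this follows
from the membership conditions just listed, and for $x\in Q$ because the difference $0$ is in
neither range. So $f(x,x)=K$ for all $x\in K$. As in Section~\ref{sec:cubic}, it follows that
$A_n=K$ and $A_{n-1}\ne\emptyset$ imply $A_{n+1}=K$, and hence that all sets after $A_n$ are $K$.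
Again all values are nonempty.

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
The upper bound is Theorem~\ref{thm:upper} for $t=2$. We prove the lower bound.

\emph{Step 1: the dynamics before $K$ appears.} Suppose that $A_1=e_{c_1}(S_1)$ and
$A_2=Y_1\subseteq\pi^{-1}(c_1)$, both nonempty. We claim that, as long as $K$ has not appeared,
\[
A_{2l-1}=e_{c_l}(S_l),\qquad A_{2l}=Y_l,\qquad \emptyset\ne Y_l\subseteq\pi^{-1}(c_l),
\]
with $c_{l+1}=c_l+1$ in $\mathbb Z_q$, and $S_{l+1}=M(S_l)$ if $c_l=0$, $S_{l+1}=S_l$ otherwise.
Indeed, $A_{2l+1}=f(e_{c_l}(S_l),Y_l)$ involves only pairs of kind UV with $v=c_l$, and equals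
$e_{c_l+1}(S_{l+1})$. Then $A_{2l+2}=f(Y_l,e_{c_l+1}(S_{l+1}))$ involves only pairs of kind VU with
$v=c_l$. So it is $K$, or it consists of $c_l+1\in Q$ and possibly of flags $\varphi_{j+1}$ arising
from $\varphi_j\in Y_l$; for these $j=\pi(\varphi_j)=c_l$, so $\pi(\varphi_{j+1})=c_l+1$.

\emph{Step 2: this is a run.} The clock has the period $T=q\ge r$. Let $N_l=c_l$, and let $J_l$ be
the set of all $j\in\{1,\dots,r-1\}$ with $\varphi_j\in Y_l$. Let the run end in round $l+1$ when
$A_{2l+2}$ is the first set equal to $K$; beyond this, continue $c_l$ and $S_l$ by (R1) and (R2).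
Then (R1) and (R2) hold by Step~1. The sets $A_{2l+1}\subseteq P\cup Q$ are not $K$, since $r\ge2$
and so $\Phi\ne\emptyset$; hence $K$ can first appear only when the run ends.

A subset of $Q\cup\Phi$ is not $K$, since $b\ge1$. So, by (VU), $A_{2l+2}=K$ if and only if
$\varphi_{r-1}\in Y_l$ and $w_r\in S_{l+1}$. Since
$\varphi_{r-1}\in Y_l$ implies $c_l=r-1$, this is (R3). If $A_{2l+2}\ne K$, then for
$0\le j\le r-2$ the flag $\varphi_{j+1}$ is in $Y_{l+1}$ if and
only if $\varphi_j\in Y_l$ and $w_{j+1}\in S_{l+1}$. For $j\ge1$, $\varphi_j\in Y_l$ implies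
$c_l=j$; for $j=0$, $\varphi_0\in Y_l$ is equivalent to $c_l=0$, because
$\pi^{-1}(0)=\{\varphi_0\}$. This is (R4).

\emph{Step 3: $f$ is primitive.} Start from a pair $(x,y)$ of singletons. If it is neither of
kind UV nor of kind VU, then $A_3=K$. If it is of kind UV, with $x=e_v(i)$, then Step~1 applies with
$S_1=\{i\}$. If it is of kind VU with $\pi(x)=v$ and $y=e_{v+1}(i)$, then $A_3$ is $K$, or
$A_3\subseteq\pi^{-1}(v+1)$ and Step~1 applies to the window $(A_2,A_3)$, with
$A_2=e_{v+1}(\{i\})$. By Lemma~\ref{lem:run}(b), $K$ appears in all cases, and then all later sets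
are $K$.

\emph{Step 4: a long trajectory.} Start from $(\{e_1(0)\},\{1\})$ with $1\in Q$. Then
$S_1=\{0\}$, $N_1=1$ and $J_1=\emptyset$. By Lemma~\ref{lem:run}(c) the first set equal to $K$ is
$A_{2(cq+r)}$. The window starting there is the first one equal to $(K,K)$, and it is reached after
$2cq+2r-1$ steps. Hence for $k=2h+b+r$
\[
E_2(k)\ \ge\ 2cq+2r-1\ \ge\ 2q\bigl((m-g)(m-1)+1\bigr).
\]

\emph{Step 5: choice of parameters.} Up to lower order terms, $q\approx2h$ and, if $r=o(k)$,
$m\approx k-h$; and $4h(k-h)^2$ is largest for $h=k/3$. So take $h=\lfloor k/3\rfloor$,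
$r=\lceil\sqrt k\,\rceil$ and
$b=k-2h-r$. For large $k$ we have $b\ge1$, $q\ge r\ge2$ and $m\ge2$. Moreover
$q\sim\frac23k$, $m=k-h-r-1\sim\frac23k$ and $g=\lceil m/r\rceil=o(k)$. The bound becomes
\[
(1+o(1))\cdot2\cdot\frac23\cdot\frac49\,k^3=\Bigl(\frac{16}{27}+o(1)\Bigr)k^3 . \qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{EP}
\emph{An Expansion Property of Boolean Linear Maps},
\texttt{https://journals.uwyo.edu/index.php/ela/article/download/1673/1673/1673}.

\end{thebibliography}
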